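\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}


\title{Drop-tail networks with fixed-rate sources:\\ a unique stable flow, and when the dynamics reach it}

\begin{abstract}
Connections send traffic at fixed rates along fixed routes in a network. At every overloaded link the excess is dropped in proportion to the incoming rates (\emph{drop tail}). Links recompute their flows at arbitrary, possibly adversarial times. We prove that the stable flow pattern is always unique. The dynamics, however, need not converge to it: we give a network and a periodic timing under which the flows oscillate forever. Two theorems say when convergence does hold. It holds in every network if no link reads the same output of a predecessor twice, as in synchronous or cyclic updating. It holds under every timing if each route contains at most three links that can be overloaded, and here three cannot be replaced by four.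
\end{abstract}

\section{The model and the results}

\paragraph{Networks and flows.}
Let $G=(V,E)$ be a finite directed network in which every edge $e$ has a capacity $c_e>0$. There are finitely many connections. Connection $i$ has a fixed route, a directed path with edges $e^i_1,\dots,e^i_{k_i}$, and its source transmits at a fixed rate $r_i>0$ that does not react to congestion. Since a route is a path, its edges are distinct. We write $i\ni e$ if the route of $i$ uses $e$, and we discard edges used by no connection.

A \emph{flow configuration} assigns to every connection $i$ and every edge $e^i_k$ of its route a rate $f^i_k\ge 0$, also written $f^i_e$ with $e=e^i_k$, such that $\sum_{i\ni e}f^i_e\le c_e$ for every edge $e$. With $f^i_0:=r_i$, the \emph{incoming rate} of connection $i$ at $e=e^i_k$ is $x^i_e=f^i_{k-1}$: what the preceding edge lets through, or the source rate if $e$ comes first.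

\paragraph{The update.}
Every router uses drop tail: if the total incoming rate $X_e=\sum_{i\ni e}x^i_e$ exceeds $c_e$, the excess is discarded in proportion to the incoming rates. Thus an update of $e$ performs
\[
f^i_e\leftarrow \pi_e x^i_e\quad\text{for all } i\ni e,\qquad
\pi_e=\min\Bigl(1,\frac{c_e}{X_e}\Bigr)=\frac{c_e}{\max(c_e,X_e)} .
\]
The last expression also covers $X_e=0$, where the factor is $1$ by convention. We always have $0<\pi_e\le 1$ and
\begin{equation}\label{eq:comp}
\pi_eX_e\le c_e,\qquad\text{with equality if }\pi_e<1 .
\end{equation}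
A configuration is a \emph{stable flow pattern} if updating any single edge leaves all flows unchanged.

\paragraph{Timing.}
The dynamics start from an arbitrary configuration. At each discrete step an arbitrary nonempty set of edges, chosen by an adversary, is updated simultaneously; each edge computes its update from the configuration just before the step. The only restriction is that every edge is updated infinitely often.

\paragraph{The questions.}
It is known that a stable pattern always exists; a short proof is given in Section~\ref{sec:fixed}. Two questions are posed in \cite{source}. Is the stable pattern always unique? Do the flows converge, in the limit, to a stable pattern from every initial configuration and under every timing? We show that the answer to the first is yes and the answer to the second is no.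

\begin{theorem}\label{thm:unique}
Every network has exactly one stable flow pattern.
\end{theorem}

Call an edge \emph{congestible} if $c_e<\sum_{i\ni e}r_i$. An edge that is not congestible can drop traffic only while some incoming flow exceeds its source rate, and this can happen only as a remnant of the initial configuration.

\begin{theorem}\label{thm:osc}
There are a network with four connections, each crossing exactly four congestible edges, an initial configuration and a periodic timing under which the flows do not converge.
\end{theorem}

The adversary's tool in Theorem~\ref{thm:osc} is to let an edge read the same output of its predecessor several times. Consider the condition that forbids this.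

\begin{itemize}
\item[(NR)] \emph{Whenever $e',e$ are consecutive edges of some route and $s<t$ are successive update steps of $e$, the edge $e'$ is updated at some step in $\{s,\dots,t-1\}$.}
\end{itemize}

An update at step $s$ reads what was there before the step, so a simultaneous update of $e'$ at step $s$ does give $e$ something new to read at step $t$. Hence synchronous updating of all edges satisfies (NR), and so does updating the edges, or the blocks of a partition of $E$, in a fixed cyclic order.

\begin{theorem}\label{thm:nr}
Under every timing that satisfies \textup{(NR)}, the flows converge to the stable pattern from every initial configuration.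
\end{theorem}

\begin{theorem}\label{thm:three}
If every route contains at most three congestible edges, the flows converge to the stable pattern from every initial configuration under every timing.
\end{theorem}

By Theorem~\ref{thm:osc}, ``three'' cannot be replaced by ``four''.

Theorems~\ref{thm:unique} and~\ref{thm:nr} rest on one inequality about a single edge, Lemma~\ref{lem:edge}. Theorem~\ref{thm:osc} is a construction guided by a linear computation, and Theorem~\ref{thm:three} comes from squeezing the drop factors between two monotone sequences.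

\section{Fixed points and rings}\label{sec:fixed}

\paragraph{Stable patterns as fixed points.}
In a stable pattern $f^i_k=\pi_{e^i_k}f^i_{k-1}$ for all $i,k$, so all flows are positive and the factors determine everything. For $q\in[0,1]^E$ put
\begin{equation}\label{eq:T}
X_e(q)=\sum_{i\ni e}r_i\prod_{e'\text{ before }e\text{ on }i}q_{e'},\qquad
T_e(q)=\frac{c_e}{\max(c_e,X_e(q))} .
\end{equation}
The factors of a stable pattern satisfy $\pi=T(\pi)$. Conversely, if $q=T(q)$ then $f^i_k=r_i\prod_{l\le k}q_{e^i_l}$ is a stable pattern with factors $q$; it respects the capacities because $T_e(q)X_e(q)\le c_e$. Existence is now immediate: $T$ is a continuous map of the cube $[0,1]^E$ into itself, so it has a fixed point by Brouwer's theorem.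

\paragraph{Why uniqueness is a question.}
Suppose the edges can be numbered so that every route crosses them in increasing order. Then the factors of a stable pattern are determined one after the other, and under any timing the flows reach it in finite time. Trouble can come only from cyclic dependence, and the simplest instances are rings.

In the \emph{$N$-ring}, $N\ge2$, the vertices are $u_j,v_j$ for $j\in\mathbb Z_N$. There are edges $A_j=(u_j,v_j)$ and connecting edges $(v_j,u_{j+1})$ so wide that they are not congestible. Connection $j$ starts at $u_j$ and crosses $A_j,A_{j+1},\dots,A_{j+N-1}$, ending at $v_{j+N-1}$. In a stable pattern flows never exceed the source rates, so the connecting edges have factor $1$.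

Take $N=2$. If $A_0$ drops more, then $A_1$ receives less and drops less, so more traffic reaches $A_0$, and $A_0$ drops even more. This is positive feedback, and two competing stable patterns are at least conceivable.

To see how strong the feedback is, let all rates be $1$ and let all $A_j$ have capacity $c=p(1+p+\dots+p^{N-1})$ with $0<p<1$. If all factors at the $A_j$ equal $q$ and those at the connecting edges equal $1$, then $T$ returns the common factor $\min\bigl(1,c/(1+q+\dots+q^{N-1})\bigr)$ at the $A_j$. This has the fixed point $p$, and its logarithmic derivative there is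
\[
-\frac{\sum_{d=0}^{N-1}d\,p^d}{\sum_{d=0}^{N-1}p^d}\ \longrightarrow\ -\frac{N-1}{2}\qquad(p\to1).
\]
In logarithmic scale, the response to a small common change of the factors is thus about $-\frac12$, $-1$, $-\frac32$ times that change for $N=2,3,4$. For $N\ge4$ and $p$ near $1$ the map $T$ amplifies common changes near its fixed point, so uniqueness cannot be proved by showing that $T$ is a contraction. Moreover, an adversary who could make the factors of these symmetric rings follow $T$ could keep them from converging when $N=4$, but not, just barely, by small common changes when $N=3$: there the response factor is $-(p+2p^2)/(1+p+p^2)$, of absolute value less than $1$. The actual dynamics do not follow $T$, since factors and flows change together. Still, this heuristic count turns out to give the right threshold.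

\section{Uniqueness}

\subsection{The two-ring by hand}

Consider the two-ring with rates $r_0,r_1$ and capacities $c_0,c_1$ at $A_0,A_1$. Suppose it has two stable patterns with factors $q_0,q_1$ and $q_0^*,q_1^*$; to see the idea, assume that all four are less than $1$. Both edges are then full in both patterns:
\[
q_0(r_0+r_1q_1)=c_0=q_0^*(r_0+r_1q_1^*),\qquad
q_1(r_1+r_0q_0)=c_1=q_1^*(r_1+r_0q_0^*).
\]
We look for a combination of the two equations in which the contribution of each connection has a definite sign. The logarithms $z_j=\ln(q_j/q_j^*)$ are the right weights, because they add up along a route. Multiplying the difference of the two sides at $A_j$ by $z_j$, adding, and collecting terms by connection, we get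
\[
0=r_0\bigl[z_0(q_0-q_0^*)+z_1(q_0q_1-q_0^*q_1^*)\bigr]
+r_1\bigl[z_1(q_1-q_1^*)+z_0(q_0q_1-q_0^*q_1^*)\bigr].
\]
Let $y_1=z_0$ and $y_2=z_0+z_1$, and let $G(y)=e^y-1-y$. Then $G'(y)=e^y-1$, and the first bracket is
\[
q_0^*\,y_1G'(y_1)+q_0^*q_1^*\,(y_2-y_1)G'(y_2).
\]
Since $G$ is convex, $(y'-y)G'(y')\ge G(y')-G(y)$. As $G(0)=0$, the bracket is at least
\[
q_0^*G(y_1)+q_0^*q_1^*\bigl(G(y_2)-G(y_1)\bigr)=q_0^*(1-q_1^*)G(y_1)+q_0^*q_1^*G(y_2)\ \ge\ 0,
\]
and it vanishes only if $y_1=y_2=0$. The second bracket is the first with the indices $0$ and $1$ exchanged. Hence $z_0=z_1=0$, and the two patterns agree.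

Two features carry over. The quantity to follow is $f^*G(\ln(f/f^*))$, summed over flows, and it shrinks along a route because $q^*\le1$. Edges that are full in only one pattern need care; there \eqref{eq:comp} will supply the sign.

\subsection{The inequality for one edge}

The function $G(y)=e^y-1-y$ is nonnegative and strictly convex, strictly decreasing on $(-\infty,0]$ and strictly increasing on $[0,\infty)$, with $G(y)=0$ only at $y=0$. For $u,v>0$ let
\[
D(u\,\|\,v)=u\,G\Bigl(\ln\frac vu\Bigr)=u\ln\frac uv-u+v\ \ge\ 0 ,
\]
which is zero only if $u=v$ (a relative entropy).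

\begin{lemma}\label{lem:edge}
Let $x^*$ and $x$ be vectors of positive incoming rates at an edge of capacity $c$, with drop-tail factors $\pi^*,\pi$ and outputs $f^*=\pi^*x^*$, $f=\pi x$. Put $z=\ln(\pi/\pi^*)$. Then
\[
\sum_iD(f^{*i}\,\|\,f^i)\ \le\ \pi^*\sum_iD(x^{*i}\,\|\,x^i)-c\,G(-z)\ \le\ \sum_iD(x^{*i}\,\|\,x^i)-c\,G(-z).
\]
\end{lemma}

\begin{proof}
For all real $y,z$,
\begin{equation}\label{eq:three}
G(y+z)=G(y)+z\,(e^{y+z}-1)-e^{y+z}G(-z).
\end{equation}
Indeed, the right side is $e^y-1-y+ze^{y+z}-z-e^y+e^{y+z}-ze^{y+z}=e^{y+z}-1-(y+z)$.

Put $y_i=\ln(x^i/x^{*i})$, so that $f^i/f^{*i}=e^{y_i+z}$; the same $z$ serves all connections because drop tail treats them proportionally. Multiply \eqref{eq:three} at $y=y_i$ by $f^{*i}=\pi^*x^{*i}$ and sum over $i$. With $F=\sum_if^i$ and $F^*=\sum_if^{*i}$,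
\[
\sum_iD(f^{*i}\,\|\,f^i)=\pi^*\sum_iD(x^{*i}\,\|\,x^i)+z(F-F^*)-F\,G(-z).
\]
It remains to show $z(F-F^*)-F\,G(-z)\le-c\,G(-z)$. By \eqref{eq:comp}, $F,F^*\le c$.
\begin{itemize}
\item If $z<0$, then $\pi<\pi^*\le1$, so $F=c$ by \eqref{eq:comp}, and $z(F-F^*)=z(c-F^*)\le0$.
\item If $z>0$, then $\pi^*<\pi\le1$, so $F^*=c$, and
\[
z(F-c)-F\,G(-z)+c\,G(-z)=(F-c)\bigl(z-G(-z)\bigr)=(F-c)(1-e^{-z})\le0 .
\]
\item If $z=0$, both sides are $0$.
\end{itemize}
The second inequality of the lemma holds because $\pi^*\le1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]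
Existence was shown in Section~\ref{sec:fixed}. Let $f^*$ and $f$ be stable patterns with factors $\pi^*_e$ and $\pi_e$. Their incoming rates are positive, so Lemma~\ref{lem:edge} applies at every edge. The inputs at $e^i_k$ are $f^{*i}_{k-1}$ and $f^i_{k-1}$; summing over all edges therefore gives
\[
\sum_i\sum_{k=1}^{k_i}D(f^{*i}_k\,\|\,f^i_k)\le\sum_i\sum_{k=0}^{k_i-1}D(f^{*i}_k\,\|\,f^i_k)-\sum_ec_e\,G\Bigl(\ln\frac{\pi^*_e}{\pi_e}\Bigr).
\]
The terms with $1\le k\le k_i-1$ cancel, and $D(f^{*i}_0\,\|\,f^i_0)=D(r_i\,\|\,r_i)=0$ because the sources do not react. Hence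
\[
\sum_iD(f^{*i}_{k_i}\,\|\,f^i_{k_i})+\sum_ec_e\,G\Bigl(\ln\frac{\pi^*_e}{\pi_e}\Bigr)\le0 .
\]
All terms are nonnegative, so $\pi_e=\pi^*_e$ for every $e$, and $f^i_k=r_i\prod_{l\le k}\pi_{e^i_l}=f^{*i}_k$.
\end{proof}

\section{Convergence when no output is read twice}

Lemma~\ref{lem:edge} compares any positive input, not just a stable one, with the stable input. It says that an update consumes the entropy of its inputs and produces outputs of no larger total entropy. If every output is consumed at most once, the total entropy not yet consumed cannot grow. Condition (NR) guarantees exactly this.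

\begin{proof}[Proof of Theorem~\ref{thm:nr}]
Let $f^*$ be the stable pattern and $\pi^*$ its factors. Write $f(t)$ for the configuration just before step $t$.

\emph{Positivity.} An update turns positive inputs into positive outputs. First edges have positive input, so after their first update $f^i_1>0$ forever. Going along the routes, and using that every edge is updated infinitely often, we find a time $T_0$ from which on all flows are positive.

\emph{Bookkeeping.} The \emph{entry} $(i,k)$, $1\le k\le k_i$, is the place where $f^i_k$ is stored. From $T_0$ on we label entries read or unread; at $T_0$ all are unread. In each step, first, every updated edge $e^i_k$ with $k\ge2$ marks the entry $(i,k-1)$ as read. Then every updated edge $e^i_k$ writes its new value into $(i,k)$, and this entry becomes unread. Entry $(i,k-1)$ is read by $e^i_k$ only, so edges updated in the same step read disjoint sets of entries.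

We claim that an entry $(i,k-1)$ that is read at a step $t\ge T_0$ was unread just before. If $e^i_k$ was not updated in $[T_0,t)$, the entry has not been read since $T_0$. Otherwise let $s\in[T_0,t)$ be the last previous update step of $e^i_k$. By (NR), $e^i_{k-1}$ was updated at some step in $\{s,\dots,t-1\}$. That made the entry unread, even if the step was $s$ itself since writing follows reading, and it has not been read again before $t$.

\emph{The Lyapunov function.} For $t\ge T_0$ let
\[
V(t)=\sum_i\ \sum_{\substack{1\le k<k_i\\(i,k)\text{ unread at }t}}D\bigl(f^{*i}_k\,\|\,f^i_k(t)\bigr)<\infty .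
\]
When $e$ is updated at step $t$, the terms $D(x^{*i}_e\,\|\,x^i_e)$ of all entries it reads are present in $V(t)$ by the claim, and they are removed; where $e$ is the first edge of $i$ the corresponding term is $D(r_i\,\|\,r_i)=0$. Unread entries that are overwritten without being read also lose their terms, which are nonnegative. The new terms written by $e$ add up to at most $\sum_{i\ni e}D(f^{*i}_e\,\|\,f^i_e(t+1))$. By Lemma~\ref{lem:edge}, with $\pi_e(t)$ the factor used,
\[
V(t+1)\le V(t)-\sum_{e\text{ updated at }t}c_e\,G\Bigl(\ln\frac{\pi_e^*}{\pi_e(t)}\Bigr).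
\]
Since $V\ge0$, the sum of all these $G$-terms over all times $t\ge T_0$ is finite. Hence for each $e$ they tend to $0$ along the updates of $e$. As $G$ is strictly monotone on either side of its only zero, $\pi_e(t)\to\pi_e^*$ along the updates of $e$.

\emph{Convergence of the flows.} By induction on $k$ we show $f^i_k(t)\to f^{*i}_k$; for $k=0$ this is trivial. For $t$ large, $f^i_k(t)=\pi_{e^i_k}(\tau)f^i_{k-1}(\tau)$, where $\tau<t$ is the last update step of $e^i_k$ before $t$. As $t\to\infty$ also $\tau\to\infty$, so $f^i_k(t)\to\pi^*_{e^i_k}f^{*i}_{k-1}=f^{*i}_k$.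
\end{proof}

If an edge reads an input twice, and both outputs are put to use, the same entropy is spent twice and the argument breaks. The next section shows that the conclusion can then fail as well.

\section{A network that oscillates}\label{sec:osc}

We take the $4$-ring with $p$ near $1$ and replace its connecting edges: between consecutive ring edges, each connection gets two edges of its own, $S$ and $R$, that merely store numbers. They let the adversary choose which outputs of a ring edge to keep and when to present them to the next one.

\subsection{The network}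

Let $j,m\in\mathbb Z_4$ and $d\in\{1,2,3\}$. The vertices are $u_j,v_j,w_{j,d}$ and the edges are
\[
A_j=(u_j,v_j),\qquad S_{j,d}=(v_{j+d-1},w_{j,d}),\qquad R_{j,d}=(w_{j,d},u_{j+d}).
\]
Connection $j$ has rate $1$ and the route
\[
A_j,\ S_{j,1},R_{j,1},\ A_{j+1},\ S_{j,2},R_{j,2},\ A_{j+2},\ S_{j,3},R_{j,3},\ A_{j+3},
\]
a path without repeated vertices. The edges $S_{j,d}$ and $R_{j,d}$ have capacity $1$ and carry connection $j$ only. All $A_j$ have capacity
\[
c=p(1+p+p^2+p^3),\qquad p=\tfrac{49}{50}.
\]
So $S$- and $R$-edges are not congestible, whereas the $A_j$ are, since each carries four connections and $c<4$; each route has exactly four congestible edges. As long as all flows are at most $1$, an update of an $S$- or $R$-edge copies the flow of the edge before it.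

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\fill (0,0) circle (2pt) node[below=3pt] {$u_m$};
\fill (2.4,0) circle (2pt) node[below=3pt] {$v_m$};
\draw[very thick,->] (0.1,0) -- (2.3,0) node[midway,above] {$A_m$};
\draw[dashed,->] (-2.2,1.5) node[left] {source of connection $m$: rate $1$} -- (-0.1,0.1);
\draw[->] (-2.2,0.5) node[left] {$R_{m-1,1}$: rate $x_1$} -- (-0.1,0.03);
\draw[->] (-2.2,-0.5) node[left] {$R_{m-2,2}$: rate $x_2$} -- (-0.1,-0.03);
\draw[->] (-2.2,-1.5) node[left] {$R_{m-3,3}$: rate $x_3$} -- (-0.1,-0.1);
\draw[->] (2.5,0.1) -- (4.6,1.5) node[right] {$S_{m,1}$ reads $P$};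
\draw[->] (2.5,0.03) -- (4.6,0.5) node[right] {$S_{m-1,2}$ reads $x_1P$};
\draw[->] (2.5,-0.03) -- (4.6,-0.5) node[right] {$S_{m-2,3}$ reads $x_2P$};
\draw[dashed,->] (2.5,-0.1) -- (4.6,-1.5) node[right] {connection $m-3$ ends};
\end{tikzpicture}
\caption{One edge $A_m$ of the oscillating network. On the left the four incoming streams, on the right the edges that may copy the outputs just computed, where $P=P(x_1,x_2,x_3)$ is the drop factor of $A_m$.}
\label{fig:Am}
\end{figure}

At $A_m$ the traffic consists of connection $m$ at rate $1$ and connections $m-d$ at the rates $x_d=f_{R_{m-d,d}}$, so the drop factor is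
\[
P(x_1,x_2,x_3)=\min\Bigl(1,\frac{c}{1+x_1+x_2+x_3}\Bigr)
\]
(Figure~\ref{fig:Am}). Since $P(p,p^2,p^3)=p$, the stable pattern has factor $p$ at every $A_m$, and then $x_d=p^d$. Note that $P$ is nonincreasing in each argument, while $x_dP(x_1,x_2,x_3)$ is nondecreasing in $x_d$ and nonincreasing in the other two arguments.

\subsection{What the adversary needs}

The adversary wants the rates $x_d$ to swing between a high value $h_d$ and a low value $l_d$ on either side of $p^d$. Let
\[
\varepsilon=\tfrac1{200},\qquad h_d=p^de^{\varepsilon\eta_d},\qquad l_d=p^de^{-\varepsilon\eta_d},\qquad \eta_d>0 .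
\]
A high output is obtained from a high own input and low inputs of the others. To first order in $\varepsilon$, and for $p$ near $1$, the rates $x_d=p^de^{\varepsilon\delta_d}$ give the factor $pe^{-\varepsilon(\delta_1+\delta_2+\delta_3)/4}$. So, to this order, we can make $h_1$ from the input $(l_1,l_2,l_3)$, then $h_2$ from $h_1$ in $(h_1,l_2,l_3)$, and $h_3$ from $h_2$ in $(l_1,h_2,l_3)$, provided
\[
\eta_1\le\tfrac14(\eta_1+\eta_2+\eta_3),\quad
\eta_2\le\eta_1+\tfrac14(-\eta_1+\eta_2+\eta_3),\quad
\eta_3\le\eta_2+\tfrac14(\eta_1-\eta_2+\eta_3).
\]
Making low values, with high and low exchanged throughout, leads to the same conditions. The choice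
\[
(\eta_1,\eta_2,\eta_3)=(4,6,7)
\]
satisfies them: the right sides are $4.25$, $6.25$, $7.25$. (In the $3$-ring the conditions would be $\eta_1\le\frac13(\eta_1+\eta_2)$ and $\eta_2\le\eta_1+\frac13(-\eta_1+\eta_2)$, that is, $2\eta_1\le\eta_2\le\eta_1$, which is impossible.) The margin of $\frac14$ pays for all approximations:

\begin{lemma}\label{lem:const}
With these constants,
\[
\begin{array}{ll}
(1)\ \ h_1\le P(l_1,l_2,l_3), &(1')\ \ l_1\ge P(h_1,h_2,h_3),\\[2pt]
(2)\ \ h_2\le h_1P(h_1,l_2,l_3), &(2')\ \ l_2\ge l_1P(l_1,h_2,h_3),\\[2pt]
(3)\ \ h_3\le h_2P(l_1,h_2,l_3), &(3')\ \ l_3\ge l_2P(h_1,l_2,h_3).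
\end{array}
\]
\end{lemma}

\begin{proof}
Let $Z=1+p+p^2+p^3=3.881592$ and $w_d=p^d/Z$ for $0\le d\le3$, so $\sum_dw_d=1$. For $\delta\in[-7,7]^3$ put
\[
\Lambda(\delta)=\ln\Bigl(w_0+\sum_{d=1}^3w_de^{\varepsilon\delta_d}\Bigr),\qquad
w\cdot\delta=\sum_{d=1}^3w_d\delta_d .
\]
Since $c=pZ$,
\[
\frac{c}{1+\sum_{d=1}^3p^de^{\varepsilon\delta_d}}=p\,e^{-\Lambda(\delta)} .
\]
Let $Y$ be the random variable that equals $0$ with probability $w_0$ and $\delta_d$ with probability $w_d$. Then $\Lambda(\delta)=\ln\mathbb E\,e^{\varepsilon Y}$ and $\mathbb EY=w\cdot\delta$. Jensen's inequality bounds $\Lambda$ from below. Hoeffding's lemma, which says $\ln\mathbb E\,e^{\lambda(Y-\mathbb EY)}\le\lambda^2(b-a)^2/8$ if $a\le Y\le b$, bounds it from above. With $14^2/8=24.5$ and $24.5\,\varepsilon=0.1225$,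
\begin{equation}\label{eq:Lambda}
\varepsilon\,w\cdot\delta\ \le\ \Lambda(\delta)\ \le\ \varepsilon\,(w\cdot\delta+0.1225).
\end{equation}
From $4p=3.92$, $6p^2=5.7624$, $7p^3=6.588344$ we get
\[
\begin{aligned}
w\cdot(4,6,7)&=16.270744/Z>4.13 &&\text{as } 4.13\,Z<16.04,\\
w\cdot(-4,6,7)&=8.430744/Z>2.13 &&\text{as } 2.13\,Z<8.27,\\
w\cdot(4,-6,7)&=4.745944/Z>1.13 &&\text{as } 1.13\,Z<4.39.
\end{aligned}
\]

\emph{Inequalities $(1)$--$(3)$.} We need that $h_1=pe^{4\varepsilon}$, $h_2/h_1=pe^{2\varepsilon}$, $h_3/h_2=pe^{\varepsilon}$ are at most $\min(1,pe^{-\Lambda(\delta)})$ for $\delta=-(4,6,7)$, $-(-4,6,7)$, $-(4,-6,7)$, respectively. They are at most $1$, because $e^{4\varepsilon}=e^{0.02}\le1/(1-0.02)=1/p$. They are at most $pe^{-\Lambda(\delta)}$, because by \eqref{eq:Lambda} $-\Lambda(\delta)/\varepsilon\ge-w\cdot\delta-0.1225$, which exceeds $4$, $2$, $1$, respectively, since $0.13>0.1225$.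

\emph{Inequalities $(1')$--$(3')$.} The factors $P$ on the right are at most $pe^{-\Lambda(\delta)}\le pe^{-\varepsilon\,w\cdot\delta}$ for $\delta=(4,6,7)$, $(-4,6,7)$, $(4,-6,7)$. As $w\cdot\delta$ exceeds $4$, $2$, $1$, they are at most $pe^{-4\varepsilon}=l_1$, $pe^{-2\varepsilon}=l_2/l_1$, $pe^{-\varepsilon}=l_3/l_2$, respectively.
\end{proof}

\subsection{The timing}

Lemma~\ref{lem:const} asks for six input vectors at the $A$-edges. Writing for example $hlh$ for $(h_1,l_2,h_3)$, we can arrange them in a cycle in which one coordinate changes at a time: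
\[
lll\ \to\ hll\ \to\ hlh\ \to\ hhh\ \to\ lhh\ \to\ lhl\ \to\ lll .
\]
The values produced in these states are, in order, $h_1,h_2,l_3,l_1,l_2,h_3$. The first coordinate changes right after its new value has been produced. For the second coordinate, one other change takes place between the production of the new value and its use; for the third coordinate, two others. In the meantime the new value waits on the $S$-edge while the $R$-edge still presents the old one. This determines the schedule.

\begin{proof}[Proof of Theorem~\ref{thm:osc}]
Let ``$A$'' stand for the simultaneous update of all four $A_j$, and ``$S_d$'', ``$R_d$'' for that of all four $S_{j,d}$, respectively $R_{j,d}$. The timing repeats forever the nine steps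
\[
A,\ S_1,\ R_1;\qquad A,\ S_2,\ R_3;\qquad A,\ S_3,\ R_2 ,
\]
so every edge is updated in every period. Initially $f_{R_{j,d}}=l_d$ for all $j,d$, $f_{S_{j,1}}=l_1$, $f_{S_{j,2}}=l_2$, $f_{S_{j,3}}=h_3$, and all flows on the $A_j$ are $0$. By $(1)$--$(3)$ all these numbers are at most $1$, so this is a valid configuration. Since sources have rate $1$ and an update never puts out more than it reads, all flows stay at most $1$, and the $S$- and $R$-edges copy throughout.

We also write $R_d$ and $S_d$ for the flows on the edges $R_{j,d}$ and $S_{j,d}$, and $P$ for the factor used at an $A$-edge; every bound below holds for all $j$, that is, at all four edges of a group. Recall from Figure~\ref{fig:Am} that the output of an $A$-edge for its fresh connection is read by an $S_1$-edge, and its output for the connection arriving from an $R_1$- or $R_2$-edge is read by an $S_2$- or $S_3$-edge, respectively. Call the configuration \emph{low} if $R_d\le l_d$ for $d=1,2,3$ and $S_3\ge h_3$, and \emph{high} if $R_d\ge h_d$ for $d=1,2,3$ and $S_3\le l_3$. It is low initially. We show that one period turns a low configuration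 into a high one, and a high one into a low one. We use the monotonicity of $P$ and of $x_dP$, and Lemma~\ref{lem:const}.

\emph{From low to high.}
\begin{itemize}
\item $A,S_1,R_1$: Each $A_m$ reads rates at most $l_1,l_2,l_3$, so its output for connection $m$ is $P\ge P(l_1,l_2,l_3)\ge h_1$ by $(1)$. It is copied to $S_1$ and then to $R_1$. Now $R_1\ge h_1$.
\item $A,S_2,R_3$: The rates read are $R_1\ge h_1$, $R_2\le l_2$, $R_3\le l_3$. The output for the connection read from $R_1$ is $R_1P\ge h_1P(h_1,l_2,l_3)\ge h_2$ by $(2)$, so $S_2\ge h_2$. Then $R_3$ copies $S_3$, so $R_3\ge h_3$.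
\item $A,S_3,R_2$: The rates read are $R_1\ge h_1$, $R_2\le l_2$, $R_3\ge h_3$. The output for the connection read from $R_2$ is $R_2P\le l_2P(h_1,l_2,h_3)\le l_3$ by $(3')$, so $S_3\le l_3$. Then $R_2$ copies $S_2$, so $R_2\ge h_2$.
\end{itemize}
The configuration is now high.

\emph{From high to low.}
\begin{itemize}
\item $A,S_1,R_1$: The rates read are at least $h_1,h_2,h_3$, so the output for connection $m$ is $P\le P(h_1,h_2,h_3)\le l_1$ by $(1')$. Now $R_1\le l_1$.
\item $A,S_2,R_3$: The rates read are $R_1\le l_1$, $R_2\ge h_2$, $R_3\ge h_3$, so $R_1P\le l_1P(l_1,h_2,h_3)\le l_2$ by $(2')$, and $S_2\le l_2$. Then $R_3$ copies $S_3$, so $R_3\le l_3$.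
\item $A,S_3,R_2$: The rates read are $R_1\le l_1$, $R_2\ge h_2$, $R_3\le l_3$, so $R_2P\ge h_2P(l_1,h_2,l_3)\ge h_3$ by $(3)$, and $S_3\ge h_3$. Then $R_2$ copies $S_2$, so $R_2\le l_2$.
\end{itemize}
The configuration is low again. So at the ends of successive periods $f_{R_{j,1}}$ is alternately at least $h_1$ and at most $l_1<h_1$, and the flows do not converge.
\end{proof}

The four edges of a group do not read each other, so one may also update them one at a time. The timing violates (NR), as it must by Theorem~\ref{thm:nr}: in each period every $A_m$ is updated three times, while every $R$-edge is updated once.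

\section{At most three congestible edges per route}

\subsection{Squeezing the factors}

Against an arbitrary timing we can only use bounds that hold whatever the adversary does. Recall $T$ from \eqref{eq:T}. It is antitone: raising factors cannot lower the loads, hence cannot raise the new factors. Put $L^0=(0,\dots,0)$, $U^0=(1,\dots,1)$ and
\[
L^{n+1}=T(U^n),\qquad U^{n+1}=T(L^n).
\]
Since $L^0\le L^1$, $U^1\le U^0$ and $L^0\le U^0$, antitonicity gives by induction that $L^n$ increases with $n$, $U^n$ decreases, and $L^n\le U^n$. Let $L$ and $U$ be the limits. As $T$ is continuous and $L^1=T(U^0)>0$ in each component,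
\[
L=T(U),\qquad U=T(L),\qquad 0<L_e\le U_e\le1\ \text{ for all } e.
\]
If $e$ is not congestible, then $X_e(q)\le\sum_{i\ni e}r_i\le c_e$ for all $q\in[0,1]^E$. Hence $T_e\equiv1$ and $L_e=U_e=1$.

\begin{lemma}\label{lem:squeeze}
In every network and under every timing, for each $n$ there is a time $t_n$ from which on
\[
r_i\prod_{l\le k}L^n_{e^i_l}\ \le\ f^i_k\ \le\ r_i\prod_{l\le k}U^n_{e^i_l}\qquad\text{for all }i\text{ and }1\le k\le k_i .
\]
Hence if $L=U$, the flows converge to a stable pattern.
\end{lemma}

\begin{proof}
For $n=0$ we need $0\le f^i_k\le r_i$. Factors are at most $1$, so once the edges of route $i$ have been updated in route order, not necessarily at consecutive steps, this holds forever.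

Suppose the bounds hold for $n$ from time $t_n$ on, and let $e$ be updated at a step $t\ge t_n$. Its incoming rates are source rates or flows obeying the bounds, so $X_e(L^n)\le X_e\le X_e(U^n)$, and the factor used lies in $[T_e(U^n),T_e(L^n)]=[L^{n+1}_e,U^{n+1}_e]$. If the bounds of level $n+1$ hold for $f^i_{k-1}$ from some time $\tau\ge t_n$ on (for $k=1$ this is trivial, as $f^i_0=r_i$), they hold for $f^i_k$ from the first update of $e^i_k$ at or after $\tau$ onward. Going along all routes we obtain $t_{n+1}$.

If $L=U$, then $n\to\infty$ gives $f^i_k\to r_i\prod_{l\le k}L_{e^i_l}$. This is a stable pattern because $L=T(L)$.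
\end{proof}

\subsection{The three-ring by hand}

It remains to show $L=U$. Consider the $3$-ring of Section~\ref{sec:fixed}, with equal rates $1$ and equal capacities $c$ of the $A_j$. On the connecting edges $L$ and $U$ equal $1$, and by symmetry they have constant values $l\le u$ on the $A$-edges. Suppose $l<u$. Then $l<1$, so $l=c/(1+u+u^2)$, while $u\le c/(1+l+l^2)$. Hence
\[
0\le l(1+u+u^2)-u(1+l+l^2)=(u-l)(ul-1),
\]
which is false as $l<u\le1$. For the $4$-ring the same computation gives
\[
0\le l(1+u+u^2+u^3)-u(1+l+l^2+l^3)=(u-l)\bigl(ul(1+u+l)-1\bigr),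
\]
which is no contradiction when $u,l$ are close to $1$.

In general we need one inequality from many edges. As in the proof for the two-ring we weight edges by logarithms and collect terms by connection. With $d_e=\ln(U_e/L_e)$, a route whose edges have the weights $d_1,d_2,\dots$ will contribute a combination, with nonnegative coefficients of which the last is positive, of the partial sums of
\begin{equation}\label{eq:terms}
d_k\bigl(e^{-d_k}-e^{-(d_1+\dots+d_{k-1})}\bigr),\qquad k=1,2,\dots .
\end{equation}
We want these partial sums to be negative. To second order the term is $d_k(d_1+\dots+d_{k-1}-d_k)$. For three terms the sum is then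
\[
-d_1^2-d_2^2-d_3^2+d_1d_2+d_1d_3+d_2d_3=-\tfrac12\bigl[(d_1-d_2)^2+(d_1-d_3)^2+(d_2-d_3)^2\bigr],
\]
which vanishes for $d_1=d_2=d_3$, so three is the borderline and the inequality is delicate. If $d_1=d_2=d_3=x$, the exact sum is $-x(1-e^{-x})^2<0$. For four equal terms it is $x(-1+3e^{-x}-e^{-2x}-e^{-3x})=2x^2+O(x^3)$, which is positive for small $x>0$, and the method stops.

\subsection{The inequality}

The next lemma says that the first three partial sums of \eqref{eq:terms} are negative.

\begin{lemma}\label{lem:ineq}
For $a,b,y>0$ the numbers
\[
Q_1=-a(1-e^{-a}),\qquad Q_2=Q_1+b(e^{-b}-e^{-a}),\qquad Q_3=Q_2+y(e^{-y}-e^{-a-b})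
\]
are negative.
\end{lemma}

\begin{proof}
Clearly $Q_1<0$. If $b\ge a$, then $Q_2\le Q_1<0$. If $b<a$, then $b(e^{-b}-e^{-a})<a(1-e^{-a})$, so $Q_2<0$.

For $Q_3$, put $s=a+b$, $\sigma=s/2$ and
\[
J=-Q_2=a(1-e^{-a})+b(e^{-a}-e^{-b})>0,\qquad \kappa=y(e^{-y}-e^{-s}).
\]
We must show $J>\kappa$. If $y\ge s$, then $\kappa\le0<J$. So let $y<s$. The plan is to bound $J$ from below and the maximum of $\kappa$ over $y$ from above in terms of $s$ alone. The comparison quantity is $\sigma^2e^{-\sigma}$ as long as $\sigma\le2$; for $\sigma>2$ cruder bounds suffice.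

\emph{Step 1: $J>\sigma^2e^{-\sigma}$.} Write $a=\sigma+\delta$, $b=\sigma-\delta$ with $|\delta|<\sigma$. Then
\[
\begin{aligned}
e^\sigma J&=(\sigma+\delta)(e^\sigma-e^{-\delta})+(\sigma-\delta)(e^{-\delta}-e^{\delta})\\
&=(\sigma+\delta)e^\sigma-(\sigma-\delta)e^\delta-2\delta e^{-\delta},
\end{aligned}
\]
so $e^\sigma J-\sigma^2=M(\sigma,\delta)$ with
\[
M(\sigma,\delta)=(\sigma+\delta)e^\sigma-(\sigma-\delta)e^\delta-2\delta e^{-\delta}-\sigma^2 .
\]
Fix $\delta$ and let $\sigma$ increase from $|\delta|$. First,
\[
\partial_\sigma M=e^\sigma(1+\sigma+\delta)-e^\delta-2\sigma,\qquad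
\partial_\sigma^2M=e^\sigma(2+\sigma+\delta)-2\ge2e^\sigma-2>0
\]
for $\sigma\ge|\delta|$, $\sigma>0$. Next, at $\sigma=|\delta|$ the derivative $\partial_\sigma M$ equals $2\delta(e^\delta-1)\ge0$ if $\delta\ge0$, and $2(\sinh\eta-\eta)\ge0$ if $\delta=-\eta<0$. So $M(\cdot,\delta)$ is strictly increasing on $[|\delta|,\infty)$. Finally, if $\delta\ge0$, then
\[
M(|\delta|,\delta)=2\delta e^\delta-2\delta e^{-\delta}-\delta^2=4\delta\sinh\delta-\delta^2,
\]
and if $\delta=-\eta<0$, then
\[
M(|\delta|,\delta)=-2\eta e^{-\eta}+2\eta e^{\eta}-\eta^2=4\eta\sinh\eta-\eta^2 .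
\]
Both are nonnegative since $\sinh\eta\ge\eta$ for $\eta\ge0$. Hence $M(\sigma,\delta)>0$ for $\sigma>|\delta|$.

\emph{Step 2: $\sigma\le2$.} On $[0,s]$ the function $y\mapsto y(e^{-y}-e^{-s})$ vanishes at the ends and is positive inside, so it has its maximum at an interior point $\gamma$ with $(1-\gamma)e^{-\gamma}=e^{-s}$. Thus $\gamma<1$, and the maximum is $\gamma\bigl(e^{-\gamma}-(1-\gamma)e^{-\gamma}\bigr)=\gamma^2e^{-\gamma}$. Moreover $s=\gamma-\ln(1-\gamma)\ge2\gamma$, so $\gamma\le\sigma\le2$. As $x^2e^{-x}$ increases on $[0,2]$, Step 1 gives $\kappa\le\gamma^2e^{-\gamma}\le\sigma^2e^{-\sigma}<J$.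

\emph{Step 3: $\sigma>2$.} We have $\kappa<ye^{-y}\le1/e$, since $xe^{-x}\le1/e$ for every $x$.
\begin{itemize}
\item If $a\ge b$, then $a>2$, and $J\ge a(1-e^{-a})-be^{-b}\ge2(1-e^{-2})-1/e>1/e$.
\item If $a<b$ and $a\ge1$, both terms of $J$ are nonnegative, and $J\ge a(1-e^{-a})\ge1-1/e>1/e$.
\item If $a<b$ and $a<1$, then $b>3$, and $J\ge be^{-a}-be^{-b}\ge3/e-1/e>1/e$.
\end{itemize}
So $J>\kappa$ in all cases.
\end{proof}

\subsection{Conclusion of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
By Lemma~\ref{lem:squeeze} it suffices to show $L=U$; the limit is then the unique stable pattern by Theorem~\ref{thm:unique}. Let $d_e=\ln(U_e/L_e)\ge0$. If $e$ is not congestible, then $L_e=U_e=1$ and $d_e=0$.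

If $d_e>0$, then $L_e<1$. Since $L_e=T_e(U)$ this forces $L_eX_e(U)=c_e$, while $U_e=T_e(L)$ gives $U_eX_e(L)\le c_e$. Multiplying by the weights and collecting terms by connection,
\begin{equation}\label{eq:Phi}
0\le\sum_ed_e\bigl(L_eX_e(U)-U_eX_e(L)\bigr)=\sum_ir_i\Phi_i,\qquad
\Phi_i=\sum_kd_k\Bigl(L_k\prod_{l<k}U_l-U_k\prod_{l<k}L_l\Bigr),
\end{equation}
where in $\Phi_i$ the index $k$ stands for the edge $e^i_k$. Let $g_k=\prod_{l\le k}U_l$, which is positive and nonincreasing in $k$. Since $L_l=U_le^{-d_l}$,
\[
\Phi_i=\sum_kg_k\,d_k\Bigl(e^{-d_k}-e^{-\sum_{l<k}d_l}\Bigr).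
\]
Positions with $d_k=0$ contribute nothing, neither as terms nor to the sums $\sum_{l<k}d_l$. The remaining positions belong to congestible edges, so there are $n\le3$ of them. Relabel them $1,\dots,n$ in route order, keeping their weights $g_1\ge\dots\ge g_n>0$. If $n=0$, then $\Phi_i=0$. If $n\ge1$, the partial sums of the terms without the factors $g_k$ are the numbers $Q_1,\dots,Q_n$ of Lemma~\ref{lem:ineq} with $a=d_1$ and, as far as they occur, $b=d_2$, $y=d_3$. Summation by parts gives
\[
\Phi_i=\sum_{m=1}^{n-1}(g_m-g_{m+1})Q_m+g_nQ_n<0 .
\]
If some $d_e$ were positive, every connection using $e$ would have $n\ge1$ and $\Phi_i<0$, and there is such a connection because every edge is used. Then $\sum_ir_i\Phi_i<0$, contradicting \eqref{eq:Phi}. Hence $d_e=0$ for all $e$, that is, $L=U$.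
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Incentive Compatibility and Dynamics of Congestion Control},
\texttt{http://www.cs.berkeley.edu/\textasciitilde pbg/congestion.pdf}.
\end{thebibliography}

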